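\title{Outer automorphisms of the Calkin algebra from $\mathfrak d=\aleph_1$}

\begin{abstract}
We prove that the Calkin algebra has an outer automorphism whenever the dominating number $\mathfrak d$ equals $\aleph_1$; the weak Continuum Hypothesis $2^{\aleph_0}<2^{\aleph_1}$ is not needed. The counting argument that uses the weak Continuum Hypothesis is replaced by a recursion of length $\omega_1$, of the type that produces a Hausdorff gap. The recursion is carried out in ZFC. It yields a C*-subalgebra of the Calkin algebra with automorphisms that are locally implemented by diagonal unitaries but are implemented by no unitary of the Calkin algebra; the subalgebra can be taken to be everything when $\mathfrak d=\aleph_1$. Under the same hypothesis the outer automorphism group has an abelian subgroup of cardinality $2^{\aleph_1}$, and the corona of $A\otimes\mathcal K$ has an outer automorphism for every nonzero unital C*-algebra $A$.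
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a separable infinite-dimensional complex Hilbert space, $\mathcal B(H)$ the algebra of bounded operators on $H$, $\mathcal K(H)$ the ideal of compact operators, and $\pi\colon\mathcal B(H)\to\mathcal Q(H)=\mathcal B(H)/\mathcal K(H)$ the quotient map onto the Calkin algebra. For a unitary $v$ write $\operatorname{Ad}v(x)=vxv^*$. An automorphism of $\mathcal Q(H)$ is \emph{inner} if it equals $\operatorname{Ad}v$ for a unitary $v\in\mathcal Q(H)$, and \emph{outer} otherwise; $\operatorname{Out}(\mathcal Q(H))$ is the quotient of the automorphism group by the inner automorphisms.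

For $f,g\in\mathbb N^{\mathbb N}$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. A family $D\subseteq\mathbb N^{\mathbb N}$ is \emph{cofinal}, or \emph{dominating}, if every $f$ satisfies $f\le^*g$ for some $g\in D$, and the \emph{dominating number} $\mathfrak d$ is the least cardinality of such a family. It measures how many growth rates are needed to overtake all growth rates. Countably many do not suffice: given $h_0,h_1,\dots$, the function defined by $f(0)=h_0(0)+1$ and
\begin{equation}\label{eq:bound}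
f(n)=\max\{h_0(n),\dots,h_n(n),\,f(n-1),\,n\}+1
\end{equation}
is strictly increasing, satisfies $f(n)>n$, and eventually exceeds each $h_m$. So $\aleph_1\le\mathfrak d\le\mathfrak c=2^{\aleph_0}$. The \emph{weak Continuum Hypothesis} is the statement $\mathfrak c<2^{\aleph_1}$.

By \cite[Corollary 17.1.13]{book}, if $\mathfrak d=\aleph_1$ and $\mathfrak c<2^{\aleph_1}$, then $\mathcal Q(H)$ has an outer automorphism. The second hypothesis does not follow from the first: $\mathfrak d=\aleph_1$ holds and $\mathfrak c<2^{\aleph_1}$ fails in both the iterated and the product Sacks models. The problem, taken from \cite{book}, is whether the second hypothesis is necessary.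

\medskip
\noindent\textbf{Problem.} \emph{Does ZFC together with $\mathfrak d=\aleph_1$ prove that $\mathcal Q(H)$ has an outer automorphism, or is it consistent with ZFC that $\mathfrak d=\aleph_1$ and every automorphism of $\mathcal Q(H)$ is inner?}
\medskip

The two hypotheses do different work. As we shall see, $\mathfrak d=\aleph_1$ writes $\mathcal Q(H)$ as an increasing union of $\aleph_1$ pieces, and an automorphism can be assembled from unitaries that implement it on one piece each. A binary choice at each of the $\aleph_1$ stages gives $2^{\aleph_1}$ automorphisms. The weak Continuum Hypothesis enters through counting: there are only $\mathfrak c$ unitaries, so if $\mathfrak c<2^{\aleph_1}$, some of these automorphisms are outer. When $\mathfrak c=2^{\aleph_1}$ the automorphisms are still there, which suggests that the answer should not change, but nothing certifies that one of them is outer. There are as many unitaries as automorphisms to be implemented, and a recursion with $\aleph_1$ steps cannot list $\mathfrak c>\aleph_1$ unitaries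 and defeat them one at a time. What is needed is a condition that can be maintained along the recursion, mentions no unitary, and defeats all of them at the end. Such a condition exists.

\begin{theorem}\label{thm:main}
ZFC together with $\mathfrak d=\aleph_1$ proves that $\mathcal Q(H)$ has an outer automorphism.
\end{theorem}

So the weak Continuum Hypothesis is not a necessary addition in \cite[Corollary 17.1.13]{book}, and outer automorphisms exist in the iterated and product Sacks models.

Theorem~\ref{thm:main} follows from a theorem of ZFC. Fix an orthonormal basis $(e_i)_{i\in\mathbb N}$ of $H$, where $\mathbb N=\{0,1,2,\dots\}$, and write $a_{ij}=\langle ae_j,e_i\rangle$ for the matrix entries of $a\in\mathcal B(H)$. Let $\mathcal F$ be the set of strictly increasing $f\colon\mathbb N\to\mathbb N$ with $f(n)>n$ for all $n$. For $f\in\mathcal F$ put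
\[
R_f=\{(i,j): j\le f(i)\text{ and } i\le f(j)\},\qquad
M_f=\{a\in\mathcal B(H): a_{ij}=0\text{ for all }(i,j)\notin R_f\}.
\]
The set $R_f$ is a band around the diagonal whose width grows at the rate $f$; for $i\le j$, the pair $(i,j)$ is in $R_f$ if and only if $j\le f(i)$. For $f(n)=n+1$, $M_f$ is the space of tridiagonal operators. Let $f^{(p)}$ denote the $p$-th iterate of $f$. A \emph{chain} is a sequence $(f_\xi)_{\xi<\omega_1}$ in $\mathcal F$ such that
\[
f_\eta^{(p)}\le^*f_\xi\qquad\text{for all }\eta<\xi<\omega_1\text{ and }p\ge1,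
\]
and to a chain we attach $\mathcal A=\bigcup_{\xi<\omega_1}\pi(M_{f_\xi})$. Chains exist in ZFC: at stage $\xi$, apply \eqref{eq:bound} to the countably many functions $f_\eta^{(p)}$, $\eta<\xi$, $p\ge1$. If $\mathfrak d=\aleph_1$ and $\{g_\xi:\xi<\omega_1\}$ is dominating, add $g_\xi$ to the list at stage $\xi$; the resulting chain is cofinal.

\begin{theorem}[ZFC]\label{thm:zfc}
For every chain, $\mathcal A$ is a C*-subalgebra of $\mathcal Q(H)$, and there is a homomorphism $r\mapsto\Phi_r$ from $\mathbb R$ into $\operatorname{Aut}(\mathcal A)$ such that: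
\begin{enumerate}
\item[(a)] each $\Phi_r$ agrees on every separable subset of $\mathcal A$ with $\operatorname{Ad}\pi(u)$ for some diagonal unitary $u$;
\item[(b)] for $0<|r|\le1$ there is no unitary $v\in\mathcal Q(H)$ with $\Phi_r(x)=vxv^*$ for all $x\in\mathcal A$.
\end{enumerate}
Moreover, $\mathcal A=\mathcal Q(H)$ if and only if the chain is cofinal.
\end{theorem}

If $\mathfrak d=\aleph_1$, take a cofinal chain; then $\mathcal A=\mathcal Q(H)$ and $\Phi_1$ is outer. This proves Theorem~\ref{thm:main}, and it is the only place where $\mathfrak d=\aleph_1$ is used.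

Sections~\ref{sec:bands} and~\ref{sec:coherent} translate the problem into one about real sequences: a coherent family $(a_\xi)_{\xi<\omega_1}$ of functions $\mathbb N\to\mathbb R$ defines an automorphism of $\mathcal A$, and a unitary implementing it forces a single sequence to approximate all the $a_\xi$. Section~\ref{sec:hausdorff} states the condition that forbids such an approximation and derives Theorem~\ref{thm:zfc} from it. Section~\ref{sec:recursion} builds a family with this condition, first by hand at stage $\omega$. Section~\ref{sec:count} counts the outer automorphisms obtained (Theorem~\ref{thm:count}) and shows that $\aleph_1$ cannot be replaced by $\aleph_2$. Section~\ref{sec:corona} extends the result to coronas of $A\otimes\mathcal K$ (Theorem~\ref{thm:corona}).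

\medskip
\noindent\textbf{Conventions.} Intervals such as $[i,j)$ are intervals of $\mathbb N$, and $\sum_{[i,j)}b=\sum_{i\le k<j}b(k)$. We write $e(t)=\exp(\sqrt{-1}\,t)$, so that $|e(t)-1|=2|\sin(t/2)|\le|t|$. About the first uncountable ordinal $\omega_1$ we use the following. Each $\xi<\omega_1$ has countably many predecessors; countable subsets of $\omega_1$ are bounded; every limit ordinal $\xi<\omega_1$ is the supremum of a sequence $\xi_0<\xi_1<\cdots$; and every map $\omega_1\to\mathbb N$ is constant on an uncountable set $X$. Such an $X$ has an element $\xi$ with infinitely many elements of $X$ below it: take $\xi\in X$ above a countably infinite subset of $X$. We write $X\cap\xi=\{\eta\in X:\eta<\xi\}$.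

\section{Banded operators and diagonal unitaries}\label{sec:bands}

Let $E_i$ be the projection onto $\mathbb Ce_i$, let $P_I=\sum_{i\in I}E_i$ for finite $I\subseteq\mathbb N$, let $Q_n=1-P_{[0,n]}$, and let $V_{ij}$ be the rank-one operator with $V_{ij}e_j=e_i$ and $V_{ij}e_k=0$ for $k\ne j$. Thus $E_iaE_j=a_{ij}V_{ij}$. All operator-theoretic arguments below rest on four facts, which we isolate because they also hold in the setting of Section~\ref{sec:corona}.
\begin{enumerate}
\item[(F1)] Each $E_i$ is compact. Hence $P_Ia$, $aP_I$ and $a-Q_naQ_n=P_{[0,n]}a+Q_naP_{[0,n]}$ are compact.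
\item[(F2)] If $x$ is compact, then $\|Q_nx\|\to0$ and $\|xQ_n\|\to0$.
\item[(F3)] $\|a\|=\sup_n\|P_{[0,n]}aP_{[0,n]}\|$. In particular, $a$ is determined by its entries.
\item[(F4)] Let $(I_s)$ and $(I'_s)$ be two sequences of pairwise disjoint finite sets, and let $x_s=P_{I_s}x_sP_{I'_s}$ with $\sup_s\|x_s\|<\infty$. There is an operator $\sum_sx_s$, the \emph{block sum}, whose entries agree with those of $x_s$ on $I_s\times I'_s$ and vanish outside $\bigcup_sI_s\times I'_s$.
\end{enumerate}
Fact (F2) holds for rank-one operators and passes to the closed linear span; (F3) holds because finitely supported vectors are dense; and the partial sums in (F4) converge strongly, since $\|\sum_{s\in F}x_s\zeta\|^2=\sum_{s\in F}\|x_s\zeta\|^2\le\sup_s\|x_s\|^2\sum_{s\in F}\|P_{I'_s}\zeta\|^2$ for finite $F$.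

\begin{lemma}\label{lem:tools}
\begin{enumerate}
\item[(1)] $\|\pi(a)\|=\lim_n\|Q_naQ_n\|$, and $\|\pi(a)\|\le\|Q_naQ_n\|$ for every $n$.
\item[(2)] If $y$ is compact and $I_s,I'_s$ are finite sets with $\min I_s\to\infty$, then $\|P_{I_s}yP_{I'_s}\|\to0$.
\item[(3)] A block sum has norm $\sup_s\|x_s\|$, and it is compact if $\|x_s\|\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (F1), $\|\pi(a)\|=\|\pi(Q_naQ_n)\|\le\|Q_naQ_n\|$. For compact $x$ we have $\|Q_naQ_n\|\le\|a-x\|+\|Q_nxQ_n\|$, so $\limsup_n\|Q_naQ_n\|\le\|a-x\|$ by (F2). Take the infimum over $x$.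

(2) If $\min I_s>n$, then $\|P_{I_s}yP_{I'_s}\|\le\|Q_ny\|$. Apply (F2).

(3) For finitely many blocks $z_s=P_{I_s}z_sP_{I'_s}$ we have $z_s^*z_t=0$ for $s\neq t$, so
\begin{equation}\label{eq:blocks}
\Big(\sum_sz_s\Big)^*\Big(\sum_sz_s\Big)=\sum_sz_s^*z_s\le\sum_s\|z_s\|^2P_{I'_s}\le\max_s\|z_s\|^2 .
\end{equation}
Let $x=\sum_sx_s$. Comparing entries, $P_{[0,n]}xP_{[0,n]}$ is the finite sum of the blocks $P_{[0,n]}x_sP_{[0,n]}$, so $\|x\|\le\sup_s\|x_s\|$ by \eqref{eq:blocks} and (F3); and $x_s=P_{I_s}xP_{I'_s}$ gives the reverse inequality. Finally $x-\sum_{s<N}x_s$ is the block sum of the $x_s$ with $s\ge N$, so if $\|x_s\|\to0$, then $x$ is a norm limit of operators that are compact by (F1).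
\end{proof}

The first lemma on bands explains why $\mathfrak d$ is relevant: modulo compacts, $M_f$ depends monotonically on the growth rate of $f$, and every operator is banded.

\begin{lemma}\label{lem:bands}
Let $f,g\in\mathcal F$.
\begin{enumerate}
\item[(1)] If $f\le^*g$, then $M_f\subseteq M_g+\mathcal K(H)$.
\item[(2)] $M_f^*=M_f$ and $M_fM_f\subseteq M_{f\circ f}$.
\item[(3)] For every countable $S\subseteq\mathcal B(H)$ there is $h\in\mathcal F$ with $S\subseteq M_h+\mathcal K(H)$.
\item[(4)] $\pi(M_f)$ is norm closed.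
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Say $f(n)\le g(n)$ for $n\ge m$, and let $(i,j)\in R_f\setminus R_g$. If $j>g(i)$, then $g(i)<j\le f(i)$, so $i<m$ and $j\le f(m)$. If $i>g(j)$, the same holds with $i$ and $j$ exchanged. So $R_f\setminus R_g$ is finite, and for $a\in M_f$ the operator $a-\sum_{(i,j)\in R_f\setminus R_g}E_iaE_j$ lies in $M_g$.

(2) The set $R_f$ is symmetric, so $M_f^*=M_f$. Let $a,b\in M_f$. Since $E_ia$ is compact, (F2) gives $E_iabE_j=\lim_n\sum_{k\le n}(E_iaE_k)(E_kbE_j)$. If this is nonzero, there is $k$ with $(i,k),(k,j)\in R_f$. Then $i\le f(k)\le f(f(j))$ and $j\le f(k)\le f(f(i))$.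

(3) Let $a\in\mathcal B(H)$. By (F1) and (F2) we can choose $h\in\mathcal F$ with $\|E_iaQ_{h(i)}\|+\|Q_{h(i)}aE_i\|\le2^{-i}$ for all $i$. Then $x=\sum_iE_iaQ_{h(i)}$ and $y=\sum_jQ_{h(j)}aE_j$ converge in norm to compact operators. The operator $x$ carries exactly the entries of $a$ with $j>h(i)$, and $y$ those with $i>h(j)$. The first region lies above the diagonal and the second below it, because $h(n)>n$; together they form the complement of $R_h$. So $a-x-y\in M_h$. For countable $S$, bound the countably many functions obtained by \eqref{eq:bound} and use (1).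

(4) The space $M_f$ is norm closed. For $m\in M_f$, the operator $m-Q_nmQ_n$ is in $M_f\cap\mathcal K(H)$, so
\[
\|\pi(m)\|\le\operatorname{dist}(m,M_f\cap\mathcal K(H))\le\lim_n\|Q_nmQ_n\|=\|\pi(m)\|
\]
by Lemma~\ref{lem:tools}(1). Hence $\pi$ induces an isometry of the Banach space $M_f/(M_f\cap\mathcal K(H))$ onto $\pi(M_f)$, which is therefore complete.
\end{proof}

Let $\mathcal D\cong\ell^\infty$ be the algebra of diagonal operators $\operatorname{diag}(d_i)=\sum_id_iE_i$; it is contained in every $M_f$. For $\alpha\in\mathbb T^{\mathbb N}$ let $u_\alpha=\operatorname{diag}(\alpha_i)$. For $C=\operatorname{diag}(c_i)$ we have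
\begin{equation}\label{eq:entries}
(CaC^*)_{ij}=c_i\,a_{ij}\,\overline{c_j}.
\end{equation}
So $\operatorname{Ad}u_\alpha$ maps each $M_f$ onto itself, and on $M_f$ it sees only the ratios $\alpha_i\overline{\alpha_j}$ with $(i,j)\in R_f$. A slowly rotating $\alpha$ is invisible on a narrow band and visible on a wide one.

\begin{example}\label{ex:harmonic}
Let $s_i=\sum_{k<i}\frac1{k+1}$ and $\alpha_i=e(s_i)$. If $a$ is tridiagonal, then by \eqref{eq:entries} the operator $u_\alpha au_\alpha^*-a$ has zero diagonal, and its entries at $(i,i+1)$ and $(i+1,i)$ have modulus at most $\|a\|/(i+1)$. It is a sum of two block sums with blocks tending to $0$, hence compact. So $\operatorname{Ad}\pi(u_\alpha)$ is the identity on $\pi(M_f)$ for $f(n)=n+1$. Now let $g(n)=2n+1$ and $w=\sum_iV_{i,2i+1}\in M_g$. Then $u_\alpha wu_\alpha^*=\sum_ie(s_i-s_{2i+1})V_{i,2i+1}$ and $s_{2i+1}-s_i\to\log2$, so $\operatorname{Ad}\pi(u_\alpha)$ sends $\pi(w)\ne0$ to $e(-\log2)\pi(w)$.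
\end{example}

This is the freedom on which the construction lives: when the band widens, the implementing unitary can be changed without disturbing what was decided on the narrower band. The next lemma says exactly when two diagonal operators act in the same way on $\pi(M_f)$.

\begin{lemma}\label{lem:ratios}
Let $f\in\mathcal F$.
\begin{enumerate}
\item[(1)] If $\alpha,\beta\in\mathbb T^{\mathbb N}$ and $\sup_{i\le j\le f(i)}|\alpha_i\overline{\alpha_j}-\beta_i\overline{\beta_j}|\to0$ as $i\to\infty$, then $u_\alpha au_\alpha^*-u_\beta au_\beta^*$ is compact for all $a\in M_f+\mathcal K(H)$.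
\item[(2)] If $C=\operatorname{diag}(c_i)$ and $D=\operatorname{diag}(d_i)$ are bounded and $CaC^*-DaD^*$ is compact for all $a\in M_f$, then $\sup_{i<j\le f(i)}|c_i\overline{c_j}-d_i\overline{d_j}|\to0$ as $i\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) We may take $a\in M_f$. Put $\gamma_i=\alpha_i\overline{\beta_i}$. Then $(\gamma_i-\gamma_j)\overline{\alpha_j}\beta_i=\alpha_i\overline{\alpha_j}-\beta_i\overline{\beta_j}$, so $\rho(i)=\sup_{i\le j\le f(i)}|\gamma_i-\gamma_j|$ tends to $0$. Since
\[
u_\beta^*(u_\alpha au_\alpha^*-u_\beta au_\beta^*)u_\beta=u_\gamma au_\gamma^*-a=[u_\gamma,a]u_\gamma^*,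
\]
it suffices to show that $[u_\gamma,a]$ is compact. Its entries $(\gamma_i-\gamma_j)a_{ij}$ are small far out, but the band gets wide, and small entries do not control the norm. We therefore cut $\mathbb N$ into blocks for which $a$ is block tridiagonal and $\gamma$ is almost constant on each block.

Let $k_0=0$, $k_{n+1}=f(k_n)$, $P_n=P_{[k_n,k_{n+1})}$, and $c=\sum_n\gamma_{k_n}P_n\in\mathcal D$. For $k_n\le i\le k_{n+1}$ we have $|\gamma_i-\gamma_{k_n}|\le\rho(k_n)$. Thus $u_\gamma-c$ is diagonal with entries tending to $0$, hence compact, and it remains to treat $[c,a]$. If $i<k_{n+1}$ and $j\ge k_{n+2}=f(k_{n+1})$, then $j>f(i)$; so $P_maP_n=0$ for $|m-n|\ge2$. As $P_m[c,a]P_n=(\gamma_{k_m}-\gamma_{k_n})P_maP_n$, comparing entries gives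
\[
[c,a]=\sum_n(\gamma_{k_n}-\gamma_{k_{n+1}})P_naP_{n+1}-\sum_n(\gamma_{k_n}-\gamma_{k_{n+1}})P_{n+1}aP_n .
\]
Both are block sums whose $n$-th block has norm at most $\rho(k_n)\|a\|$. They are compact by Lemma~\ref{lem:tools}(3).

(2) If the conclusion fails, there are $\epsilon>0$ and infinitely many $i$ with some $j\in(i,f(i)]$ such that $|c_i\overline{c_j}-d_i\overline{d_j}|\ge\epsilon$. Thin these out to $i_0<j_0<i_1<j_1<\cdots$ and let $w=\sum_sV_{i_sj_s}\in M_f$. By \eqref{eq:entries}, $y=CwC^*-DwD^*$ has $\|E_{i_s}yE_{j_s}\|\ge\epsilon$ for all $s$, so $y$ is not compact by Lemma~\ref{lem:tools}(2).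
\end{proof}

Our automorphisms will fix $\pi(\mathcal D)$ pointwise, so a unitary implementing one of them commutes with $\pi(\mathcal D)$. The last lemma of this section shows that such a unitary is itself diagonal. This reduces the unitaries to be defeated to sequences of scalars.

\begin{lemma}\label{lem:commutant}
If $T\in\mathcal B(H)$ and $[T,d]$ is compact for all $d\in\mathcal D$, then $T-\sum_iE_iTE_i$ is compact.
\end{lemma}

\begin{proof}
The block sum $\sum_iE_iTE_i$ commutes with $\mathcal D$, so $S=T-\sum_iE_iTE_i$ commutes with $\mathcal D$ modulo compacts, and $E_iSE_i=0$ for all $i$. Suppose that $S$ is not compact and let $0<\delta<\|\pi(S)\|$. For every $n$ we have $\|Q_nSQ_n\|>\delta$ by Lemma~\ref{lem:tools}(1), so by (F3) there is $m>n$ with $\|P_{(n,m]}SP_{(n,m]}\|>\delta$. Recursively we obtain pairwise disjoint finite intervals $I_k$ such that $S_k=P_{I_k}SP_{I_k}$ has norm greater than $\delta$.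

For $\lambda$ in the torus $\mathbb T^{I_k}$ let $u_\lambda=\sum_{i\in I_k}\lambda_iE_i$. Then $u_\lambda S_ku_\lambda^*=\sum_{i\ne j}\lambda_i\overline{\lambda_j}E_iS_kE_j$, and $\int\lambda_i\overline{\lambda_j}\,d\lambda=0$ for $i\ne j$ with respect to normalized Haar measure. So $S_k=\int(S_k-u_\lambda S_ku_\lambda^*)\,d\lambda$, and some $u_k=u_\lambda$ satisfies $\|S_k-u_kS_ku_k^*\|>\delta$, that is, $\|[S_k,u_k]\|>\delta$. Let $u=\sum_ku_k\in\mathcal D$. Then $P_{I_k}[S,u]P_{I_k}=[S_k,u_k]$ for all $k$, so $[S,u]$ is not compact by Lemma~\ref{lem:tools}(2), a contradiction.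
\end{proof}

\section{Coherent families and their automorphisms}\label{sec:coherent}

Fix a chain $(f_\xi)_{\xi<\omega_1}$ until the end of Section~\ref{sec:count}.

\begin{lemma}\label{lem:A}
The sets $\pi(M_{f_\xi})$ increase with $\xi$, their union $\mathcal A$ is a C*-subalgebra of $\mathcal Q(H)$, and every separable subset of $\mathcal A$ lies in some $\pi(M_{f_\xi})$. Moreover, $\mathcal A=\mathcal Q(H)$ if and only if the chain is cofinal.
\end{lemma}

\begin{proof}
The sets increase by Lemma~\ref{lem:bands}(1). They are self-adjoint subspaces, and $\pi(M_{f_\xi})\pi(M_{f_\xi})\subseteq\pi(M_{f_\xi\circ f_\xi})\subseteq\pi(M_{f_{\xi+1}})$ by Lemma~\ref{lem:bands}(2),(1), since $f_\xi^{(2)}\le^*f_{\xi+1}$. So $\mathcal A$ is a *-algebra. A countable subset of $\mathcal A$ lies in a single $\pi(M_{f_\xi})$, because countable subsets of $\omega_1$ are bounded, and $\pi(M_{f_\xi})$ is closed by Lemma~\ref{lem:bands}(4). Applied to convergent sequences, this shows that $\mathcal A$ is closed; applied to countable dense subsets, it gives the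 statement on separable sets.

If the chain is cofinal, then $\mathcal A=\mathcal Q(H)$ by Lemma~\ref{lem:bands}(3),(1). If not, some function $h$ satisfies $h\not\le^*f_\xi$ for all $\xi$; increasing $h$, we may take $h\in\mathcal F$. Let $w=\sum_iV_{i,h(i)}$. For $m\in M_{f_\xi}$ we have $\|E_i(w-m)E_{h(i)}\|=1$ for the infinitely many $i$ with $h(i)>f_\xi(i)$, so $w-m$ is not compact by Lemma~\ref{lem:tools}(2). Hence $\pi(w)\notin\mathcal A$.
\end{proof}

To define an automorphism of $\mathcal A$ we need diagonal unitaries $u_\xi$ such that $u_\xi$ and $u_\eta$ act in the same way on $\pi(M_{f_\eta})$ for $\eta<\xi$. As in Example~\ref{ex:harmonic}, we record a unitary by the increments of its argument. This makes the data linear, so that it can be added, scaled and glued. For $b\colon\mathbb N\to\mathbb R$ and $f\in\mathcal F$ put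
\[
D_f(b)(i)=\sum_{i\le k<f(i)}|b(k)|,\qquad N_f=\{b: D_f(b)(i)\to0\text{ as }i\to\infty\}.
\]
Call $[i,j)$ an \emph{$f$-window} if $i\le j\le f(i)$. Then $D_f(b)(i)$ bounds $|\sum_{[i,j)}b|$ for all $f$-windows starting at $i$; in particular $|b(i)|\le D_f(b)(i)$. The set $N_f$ is a vector space, and $N_g\subseteq N_f$ if $f\le^*g$. In Example~\ref{ex:harmonic}, $b(k)=\frac1{k+1}$ is in $N_f$ but not in $N_g$.

\begin{definition}
Let $\lambda\le\omega_1$. A family $\mathbf a=(a_\xi)_{\xi<\lambda}$ of functions $\mathbb N\to\mathbb R$ is \emph{coherent} if $a_\xi-a_\eta\in N_{f_\eta}$ whenever $\eta<\xi<\lambda$.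
\end{definition}

Given such a family, put $\alpha_\xi(i)=e\big(\sum_{[0,i)}a_\xi\big)$ and $u_\xi=u_{\alpha_\xi}$. For $i\le j$ we have $\alpha_\xi(i)\overline{\alpha_\xi(j)}=e(-\sum_{[i,j)}a_\xi)$, and therefore
\begin{equation}\label{eq:ratio}
\big|\alpha_\xi(i)\overline{\alpha_\xi(j)}-\alpha_\eta(i)\overline{\alpha_\eta(j)}\big|=\Big|e\Big(\sum_{[i,j)}(a_\xi-a_\eta)\Big)-1\Big|.
\end{equation}

\begin{lemma}\label{lem:Phi}
Let $\mathbf a=(a_\xi)_{\xi<\omega_1}$ be coherent. There is a *-automorphism $\Phi_{\mathbf a}$ of $\mathcal A$ that equals $\operatorname{Ad}\pi(u_\xi)$ on $\pi(M_{f_\xi})$ for every $\xi$. Coherent families of length $\omega_1$ form a real vector space, and $\Phi_{\mathbf a+\mathbf a'}=\Phi_{\mathbf a}\Phi_{\mathbf a'}$.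
\end{lemma}

\begin{proof}
Let $\eta<\xi$. For $i\le j\le f_\eta(i)$ the right side of \eqref{eq:ratio} is at most $D_{f_\eta}(a_\xi-a_\eta)(i)$, which tends to $0$. By Lemma~\ref{lem:ratios}(1), $\operatorname{Ad}\pi(u_\xi)$ and $\operatorname{Ad}\pi(u_\eta)$ agree on $\pi(M_{f_\eta})$, so $\Phi_{\mathbf a}$ is well defined. Any two elements of $\mathcal A$ lie, with their sum, product and adjoints, in a common $\pi(M_{f_\xi})$, where $\Phi_{\mathbf a}$ is conjugation by a unitary. So $\Phi_{\mathbf a}$ is an injective *-homomorphism. It maps each $\pi(M_{f_\xi})$ onto itself by \eqref{eq:entries}, so it is onto. The vector space structure comes from that of the $N_{f_\eta}$. The unitary attached to $a_\xi+a'_\xi$ is $u_\xi u'_\xi$, so $\Phi_{\mathbf a+\mathbf a'}$ and $\Phi_{\mathbf a}\Phi_{\mathbf a'}$ agree on each $\pi(M_{f_\xi})$.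
\end{proof}

If one function $a$ satisfies $a-a_\xi\in N_{f_\xi}$ for all $\xi$, the same argument shows that the diagonal unitary attached to $a$ implements $\Phi_{\mathbf a}$. The next lemma is a converse in multiplicative form.

\begin{lemma}\label{lem:implement}
Let $\mathbf a$ be coherent of length $\omega_1$, and suppose that $v\in\mathcal Q(H)$ is a unitary with $\Phi_{\mathbf a}(x)=vxv^*$ for all $x\in\mathcal A$. Then there is a bounded sequence $(d_i)$ in $\mathbb C$ such that for every $\xi<\omega_1$
\begin{equation}\label{eq:approx}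
\sup_{i<j\le f_\xi(i)}\big|d_i\overline{d_j}-\alpha_\xi(i)\overline{\alpha_\xi(j)}\big|\to0\qquad(i\to\infty).
\end{equation}
\end{lemma}

\begin{proof}
The map $\Phi_{\mathbf a}$ fixes $\pi(\mathcal D)\subseteq\mathcal A$ pointwise, so $v$ commutes with $\pi(\mathcal D)$. By Lemma~\ref{lem:commutant}, $v=\pi(D)$ with $D=\operatorname{diag}(d_i)$ bounded. For $a\in M_{f_\xi}$ we have $\pi(DaD^*)=\Phi_{\mathbf a}(\pi(a))=\pi(u_\xi au_\xi^*)$, and Lemma~\ref{lem:ratios}(2) gives \eqref{eq:approx}.
\end{proof}

\section{A Hausdorff condition and the proof of Theorem~\ref{thm:zfc}}\label{sec:hausdorff}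

We want a coherent family for which no sequence $(d_i)$ satisfies \eqref{eq:approx} for all $\xi$. No countable part of the family can witness this, since a countable part is implemented by a single $u_\xi$. The model for an obstruction that appears only at $\omega_1$ is the argument that a Hausdorff gap cannot be separated. Let $A_\xi,B_\xi\subseteq\mathbb N$ ($\xi<\omega_1$) be such that for all $\xi$ and $n$ the set $\{\eta<\xi:A_\xi\cap B_\eta\subseteq[0,n)\}$ is finite. Then no $C\subseteq\mathbb N$ has $A_\xi\setminus C$ and $B_\xi\cap C$ finite for all $\xi$. Otherwise one $n$ bounds both sets for all $\xi$ in an uncountable $X$; then $A_\xi\cap B_\eta\subseteq[0,n)$ for all $\xi,\eta\in X$, which is impossible when $X\cap\xi$ is infinite. The hypothesis does not mention $C$, and yet it excludes all $\mathfrak c$ candidates.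

In our setting $(d_i)$ plays the part of $C$. If \eqref{eq:approx} holds, then for uncountably many $\xi$ the error is small from the same point $n$ on, and by \eqref{eq:ratio} any two such $a_\xi,a_\eta$ have almost the same sums modulo $2\pi$ over all windows beyond $n$ that are both $f_\xi$-windows and $f_\eta$-windows. So we measure the discrepancy on such windows. Given $a_\eta$, a function $b\colon\mathbb N\to\mathbb R$ and $h\in\mathcal F$, put
\[
\varphi_n(\eta;b,h)=\sup\Big\{\sum_{[i,j)}(b-a_\eta):\ n\le i\le j\le\min(f_\eta(i),h(i))\Big\}\in[0,\infty].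
\]
Here the sums are signed: absolute values, as in $D_f$, give upper bounds in \eqref{eq:ratio}, but a lower bound needs the sum itself. The minimum cannot be dropped, because for $\eta<\xi$ the inequality $f_\eta(i)\le f_\xi(i)$ holds only from a point on that depends on $\eta$. The quantity $\varphi_n(\eta;b,h)$ is nonincreasing in $n$ and nondecreasing in $b$ for the pointwise order. Our condition at $\xi$ is:
\begin{enumerate}
\item[(H$_\xi$)] for all $n\in\mathbb N$ and $\epsilon<1$, the set $\{\eta<\xi:\varphi_n(\eta;a_\xi,f_\xi)<\epsilon\}$ is finite.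
\end{enumerate}
Coherence implies $\varphi_n(\eta;a_\xi,f_\xi)\le\sup_{i\ge n}D_{f_\eta}(a_\xi-a_\eta)(i)\to0$ as $n\to\infty$ for each fixed $\eta<\xi$. Condition (H$_\xi$) says that this convergence is not uniform on any infinite set of $\eta$.

\begin{proposition}\label{prop:H}
There is a coherent family $(a_\xi)_{\xi<\omega_1}$ with $a_0=0$ that satisfies \textup{(H$_\xi$)} for every $\xi<\omega_1$.
\end{proposition}

The proof is in Section~\ref{sec:recursion}.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
The statements on $\mathcal A$ are in Lemma~\ref{lem:A}. Let $\mathbf a=(a_\xi)$ be as in Proposition~\ref{prop:H} and let $\Phi_r=\Phi_{r\mathbf a}$. By Lemma~\ref{lem:Phi}, $r\mapsto\Phi_r$ is a homomorphism, and (a) holds because a separable subset of $\mathcal A$ lies in some $\pi(M_{f_\xi})$.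

For (b), note that if $v$ implements $\Phi_{-r}=\Phi_r^{-1}$, then $v^*$ implements $\Phi_r$. So let $0<r\le1$ and suppose that a unitary of $\mathcal Q(H)$ implements $\Phi_r$. Let $\alpha^r_\xi(i)=e(r\sum_{[0,i)}a_\xi)$ and let $(d_i)$ be given by Lemma~\ref{lem:implement} for the family $r\mathbf a$. Since $a_\xi=a_\xi-a_0\in N_{f_0}$, we have $a_\xi(k)\to0$. So for each $\xi$ there is $n_\xi$ such that
\begin{equation}\label{eq:nxi}
\begin{aligned}
&\big|d_i\overline{d_j}-\alpha^r_\xi(i)\overline{\alpha^r_\xi(j)}\big|<\sin(r/4)&&\text{whenever } n_\xi\le i<j\le f_\xi(i),\\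
&|a_\xi(k)|\le\tfrac14&&\text{whenever } k\ge n_\xi .
\end{aligned}
\end{equation}
Pick $n$ and an uncountable $X\subseteq\omega_1$ with $n_\xi=n$ for all $\xi\in X$, and pick $\xi\in X$ with $X\cap\xi$ infinite. By (H$_\xi$) with $\epsilon=\frac34$ there is $\eta\in X\cap\xi$ with $\varphi_n(\eta;a_\xi,f_\xi)\ge\frac34$. So there are $n\le i\le j\le\min(f_\eta(i),f_\xi(i))$ with $\sum_{[i,j)}(a_\xi-a_\eta)>\frac12$.

This sum may be large, and $r$ times it may be close to a multiple of $2\pi$, which \eqref{eq:ratio} does not detect. So we shorten the window. Let $j'\le j$ be least such that $\theta=\sum_{[i,j')}(a_\xi-a_\eta)\ge\frac12$. Then $j'>i$, the sum over $[i,j'-1)$ is less than $\frac12$, and the last term is at most $\frac12$ by the second line of \eqref{eq:nxi}. So $\frac12\le\theta\le1$. By \eqref{eq:ratio} for $r\mathbf a$ and the first line of \eqref{eq:nxi} for $\xi$ and for $\eta$,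
\[
2\sin(r\theta/2)=|e(r\theta)-1|=\big|\alpha^r_\xi(i)\overline{\alpha^r_\xi(j')}-\alpha^r_\eta(i)\overline{\alpha^r_\eta(j')}\big|<2\sin(r/4).
\]
But $\frac r4\le\frac{r\theta}2\le\frac12$, since $r\le1$, and the sine is increasing on $[0,\frac12]$. This is a contradiction.
\end{proof}

\section{The recursion}\label{sec:recursion}

At stage $\xi$ we must choose $a_\xi$ so that $a_\xi-a_\eta$ has vanishing mass on far $f_\eta$-windows for each $\eta<\xi$, and yet, for each $n$, almost every $\eta<\xi$ has an $f_\eta$-window beyond $n$ on which the sum is about $1$. The tool that reconciles the two demands is a unit of mass spread over points so far apart that slower functions see one point at a time. Call $Y\subseteq\mathbb N$ \emph{$f$-sparse} if $y'\ge f(y)$ for all but finitely many pairs $y<y'$ of consecutive elements of $Y$.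

\begin{lemma}\label{lem:sparse}
If $\gamma(k)\to0$ and the support of $\gamma$ is $f$-sparse, then $\gamma\in N_f$.
\end{lemma}

\begin{proof}
If $y<y'$ are consecutive points of the support in $[x,f(x))$, then $y'<f(x)\le f(y)$. For large $x$ this is impossible, so $D_f(\gamma)(x)\le\sup_{k\ge x}|\gamma(k)|$.
\end{proof}

For finite $\xi$, (H$_\xi$) is vacuous and we may take $a_\xi=0$. The first real step is $\xi=\omega$.

\begin{example}\label{ex:omega}
Let $f_0(n)=n+1$, $f_{l+1}(n)=f_l^{(n+1)}(n)$ and $f_\omega(n)=f_n(n)$. Thus $f_1(n)=2n+1$ and $f_2(n)=2^{n+1}(n+1)-1$. We have $f_l\le f_{l+1}$ everywhere, $f_l^{(p)}(n)\le f_{l+1}(n)$ for $n\ge p-1$, and $f_l(n)\le f_\omega(n)$ for $n\ge l$, so these functions begin a chain. Let $a_l=0$ for $l<\omega$. The choice $a_\omega=0$ is coherent, but every $\varphi_n(l;0,f_\omega)$ is $0$ and (H$_\omega$) fails. Instead give each $l\ge1$ a \emph{bump}: let $i_1=1$, $i_{l+1}=f_{l-1}^{(l)}(i_l)$,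
\[
B_l=\{f_{l-1}^{(p)}(i_l):0\le p<l\}\subseteq[i_l,i_{l+1}),
\]
and let $a_\omega$ be $\frac1l$ on $B_l$ and $0$ off $\bigcup_lB_l$. The first bumps are $B_1=\{1\}$, $B_2=\{2,5\}$ and $B_3=\{11,\,49151,\,f_2(49151)\}$, with values $1$, $\frac12$, $\frac13$.

Coherence: the point of the support that follows $y\in B_l$ is $f_{l-1}(y)$, which is at least $f_m(y)$ if $l>m$. So the support is $f_m$-sparse and $a_\omega\in N_{f_m}$ for every $m$. Condition (H$_\omega$): since $i_l\ge l$, we have $i_{l+1}\le f_{l-1}^{(i_l+1)}(i_l)=f_l(i_l)\le f_\omega(i_l)$. So the whole bump $B_l$ lies in the window $[i_l,i_{l+1})$, which is admissible for $\varphi_n(l;a_\omega,f_\omega)$ when $l\ge n$, and $\varphi_n(l;a_\omega,f_\omega)\ge1$ for all $l\ge\max(n,1)$. In operator terms, $\operatorname{Ad}\pi(u_\omega)$ is the identity on every $\pi(M_{f_l})$, but the ratios of $\alpha_\omega$ on the band $R_{f_l}$ come close to $1$ only after $i_l$, and $i_l\to\infty$.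
\end{example}

The example shows why a chain requires $f_\eta^{(p)}\le^*f_\xi$ for all $p$: the values on a bump must tend to $0$, so bumps need more and more points, and all of them must fit in one window of a later function. A general limit stage $\xi=\sup_k\xi_k$ brings two new difficulties. First, the earlier functions are not all equal, so we need a base function $b$ to which bumps are added; this is Lemma~\ref{lem:limit}. Second, the blocks $[\xi_k,\xi_{k+1})$ may be infinite. A bump placed far out for an $\eta<\xi_{k+1}$ lies in an $f_\eta$-window, hence in an $f_{\xi_{k+1}}$-window, and infinitely many of these would destroy coherence with $a_{\xi_{k+1}}$. So each block can be given only finitely many bumps, and all other $\eta$ in the block must inherit their windows from (H$_{\xi_{k+1}}$); this is Lemma~\ref{lem:inherit}. Inheritance costs a small $\delta$, which is why (H$_\xi$) is stated for all $\epsilon<1$ and not for one threshold.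

\begin{lemma}\label{lem:inherit}
Suppose that $(a_\eta)_{\eta\le\zeta}$ satisfies \textup{(H$_\zeta$)}, that $b-a_\zeta\in N_{f_\zeta}$, and that $h\in\mathcal F$ satisfies $f_\zeta\le^*h$. Then $\{\eta<\zeta:\varphi_n(\eta;b,h)<\epsilon\}$ is finite for all $n$ and $\epsilon<1$.
\end{lemma}

\begin{proof}
Let $\delta=(1-\epsilon)/2$, so that $\epsilon+\delta<1$. Choose $m\ge n$ such that $f_\zeta(i)\le h(i)$ and $D_{f_\zeta}(b-a_\zeta)(i)\le\delta$ for $i\ge m$; it does not depend on $\eta$. If $m\le i\le j\le\min(f_\eta(i),f_\zeta(i))$, then $j\le\min(f_\eta(i),h(i))$ and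
\[
\sum_{[i,j)}(b-a_\eta)=\sum_{[i,j)}(a_\zeta-a_\eta)+\sum_{[i,j)}(b-a_\zeta)\ge\sum_{[i,j)}(a_\zeta-a_\eta)-\delta .
\]
So $\varphi_n(\eta;b,h)\ge\varphi_m(\eta;a_\zeta,f_\zeta)-\delta$. If the left side is less than $\epsilon$, then $\varphi_m(\eta;a_\zeta,f_\zeta)<\epsilon+\delta$, which by (H$_\zeta$) happens for only finitely many $\eta<\zeta$.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $\xi<\omega_1$ be a limit ordinal and $(a_\eta)_{\eta<\xi}$ coherent. There is $b\colon\mathbb N\to\mathbb R$ with $b-a_\eta\in N_{f_\eta}$ for all $\eta<\xi$.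
\end{lemma}

\begin{proof}
Let $\xi_0<\xi_1<\cdots$ have supremum $\xi$. We glue the $a_{\xi_k}$ along intervals so long that a window meets at most two of them. Choose $0=m_0<m_1<\cdots$ such that for $k\ge1$:
\begin{itemize}
\item $D_{f_{\xi_l}}(a_{\xi_{l'}}-a_{\xi_l})(i)\le2^{-k}$ for all $l<l'\le k+1$ and $i\ge m_k$;
\item $m_k\ge f_{\xi_l}(m_{k-1})$ for all $l\le k$.
\end{itemize}
Let $b=a_{\xi_k}$ on $[m_k,m_{k+1})$. Fix $l$, and let $k\ge\max(l,1)$ and $i\in[m_k,m_{k+1})$. Then $f_{\xi_l}(i)\le f_{\xi_l}(m_{k+1})\le m_{k+2}$, so at each point of $[i,f_{\xi_l}(i))$ the function $b$ agrees with $a_{\xi_k}$ or $a_{\xi_{k+1}}$. Because $D_f$ sums absolute values,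
\[
D_{f_{\xi_l}}(b-a_{\xi_l})(i)\le D_{f_{\xi_l}}(a_{\xi_k}-a_{\xi_l})(i)+D_{f_{\xi_l}}(a_{\xi_{k+1}}-a_{\xi_l})(i)\le2\cdot2^{-k}.
\]
So $b-a_{\xi_l}\in N_{f_{\xi_l}}$. For $\eta<\xi$ pick $l$ with $\eta<\xi_l$; then $b-a_\eta=(b-a_{\xi_l})+(a_{\xi_l}-a_\eta)\in N_{f_{\xi_l}}+N_{f_\eta}\subseteq N_{f_\eta}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:H}]
We define $a_\xi$ by recursion so that $(a_\eta)_{\eta\le\xi}$ is coherent and (H$_\xi$) holds. Let $a_0=0$; (H$_0$) is vacuous.

\emph{Successor step.} Let $a_{\zeta+1}=a_\zeta$. Then $a_{\zeta+1}-a_\eta=a_\zeta-a_\eta\in N_{f_\eta}$ for $\eta\le\zeta$. Lemma~\ref{lem:inherit} with $b=a_\zeta$ and $h=f_{\zeta+1}$ shows that the set in (H$_{\zeta+1}$) has finitely many elements below $\zeta$, and the only other candidate is $\zeta$.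

\emph{Limit step.} Let $\xi_0<\xi_1<\cdots$ have supremum $\xi$, and take $b$ from Lemma~\ref{lem:limit}. For $k\ge1$ collect the ordinals of the $k$-th block for which $b$ is not yet good enough:
\[
G_k=\{\eta:\ \xi_k\le\eta<\xi_{k+1},\ \varphi_k(\eta;b,f_\xi)<1-2^{-k}\}.
\]
This set is finite by Lemma~\ref{lem:inherit} with $\zeta=\xi_{k+1}$ and $h=f_\xi$. The bumps for $G_k$ have to be sparse for $f_{\xi_0},\dots,f_{\xi_{k-1}}$ at once, so let $g_k=\max_{l<k}f_{\xi_l}\in\mathcal F$. For large $x$ we have $g_k(x)=f_{\xi_{k-1}}(x)$, so $g_k^{(k)}$ and $f_{\xi_{k-1}}^{(k)}$ agree eventually, and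
\begin{equation}\label{eq:fit}
g_k^{(k)}\le^*f_\eta\quad\text{for all }\eta\ge\xi_k .
\end{equation}

List $\bigcup_{k\ge1}G_k$ block by block as a finite or infinite sequence $(\eta_s)_s$ with $\eta_s\in G_{k_s}$. If the list is infinite, then $k_s\to\infty$, because each $G_k$ is finite. Choose recursively $i_s\ge k_s$ such that, with $j_s=g_{k_s}^{(k_s)}(i_s)$,
\begin{enumerate}
\item[(i)] $j_s\le\min(f_{\eta_s}(i_s),f_\xi(i_s))$;
\item[(ii)] $D_{f_{\eta_s}}(b-a_{\eta_s})(i_s)\le1$;
\item[(iii)] $i_s\ge j_{s-1}$ if $s\ge1$.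
\end{enumerate}
All large $i_s$ will do, by \eqref{eq:fit} and the choice of $b$. Let
\[
B_s=\{g_{k_s}^{(p)}(i_s):0\le p<k_s\}\subseteq[i_s,j_s).
\]
The sets $B_s$ are pairwise disjoint by (iii). Let $\gamma$ be $2/k_s$ on $B_s$ and $0$ off $\bigcup_sB_s$, and put $a_\xi=b+\gamma$. Each bump has mass $2$, enough to outweigh the error allowed in (ii).

\emph{Coherence.} If the list is finite, $\gamma$ has finite support and lies in every $N_f$. Otherwise $\gamma(x)\to0$, since $k_s\to\infty$. Fix $l$, and let $y\in B_s$ with $k_s>l$; this covers all but finitely many points of the support. The next point of the support is $g_{k_s}(y)$ if $y$ is not the last point of $B_s$, and it is $i_{s+1}\ge j_s=g_{k_s}(y)$ if it is. In both cases it is at least $f_{\xi_l}(y)$. So $\gamma\in N_{f_{\xi_l}}$ by Lemma~\ref{lem:sparse}. Every $\eta<\xi$ lies below some $\xi_l$, so $\gamma\in N_{f_\eta}$ and $a_\xi-a_\eta=(b-a_\eta)+\gamma\in N_{f_\eta}$.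

\emph{Condition \textup{(H$_\xi$)}.} Fix $n$ and $\epsilon<1$, and choose $K\ge\max(n,1)$ with $1-2^{-K}\ge\epsilon$. By coherence, Lemma~\ref{lem:inherit} applies with $\zeta=\xi_K$, $h=f_\xi$ and $a_\xi$ in place of $b$: only finitely many $\eta<\xi_K$ satisfy $\varphi_n(\eta;a_\xi,f_\xi)<\epsilon$. We show that no $\eta\in[\xi_K,\xi)$ does. Let $\xi_k\le\eta<\xi_{k+1}$ with $k\ge K$. If $\eta\notin G_k$, then, since $\gamma\ge0$ and $n\le k$,
\[
\varphi_n(\eta;a_\xi,f_\xi)\ge\varphi_k(\eta;b,f_\xi)\ge1-2^{-k}\ge\epsilon .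
\]
If $\eta\in G_k$, say $\eta=\eta_s$ and $k=k_s$, then $i_s\ge k\ge n$, the window $[i_s,j_s)$ is admissible by (i), and by (ii)
\[
\varphi_n(\eta;a_\xi,f_\xi)\ge\sum_{[i_s,j_s)}\gamma+\sum_{[i_s,j_s)}(b-a_\eta)\ge2-1>\epsilon.\qedhere
\]
\end{proof}

\begin{remark}
The length $\omega_1$ is used in two opposite ways. Limit ordinals below $\omega_1$ are suprema of sequences, which Lemma~\ref{lem:limit} and the limit step need. And $\omega_1$ is uncountable, which makes $\mathcal A$ closed and $n_\xi$ constant on a large set. For a coherent family of countable limit length the conclusion fails: the function $b$ of Lemma~\ref{lem:limit} gives one diagonal unitary that implements the whole family.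
\end{remark}

\section{The number of outer automorphisms, and the role of $\aleph_1$}\label{sec:count}

By Lemma~\ref{lem:Phi}, the automorphisms $\Phi_{\mathbf a}$ form an abelian group. Those implemented by a unitary of $\mathcal Q(H)$ form a subgroup.

\begin{theorem}\label{thm:count}
\textup{(ZFC)} For any chain, let $\mathcal G$ be the abelian group of automorphisms of $\mathcal A$ given by coherent families, and $\mathcal G_0$ its subgroup of those implemented by a unitary of $\mathcal Q(H)$. Then $|\mathcal G/\mathcal G_0|=2^{\aleph_1}$. Hence if $\mathfrak d=\aleph_1$, then $\operatorname{Out}(\mathcal Q(H))$ contains an abelian subgroup of cardinality $2^{\aleph_1}$, represented by automorphisms which agree on each separable subalgebra with an inner automorphism.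
\end{theorem}

\begin{proof}
There are at most $|(\mathbb R^{\mathbb N})^{\omega_1}|=2^{\aleph_0\cdot\aleph_1}=2^{\aleph_1}$ coherent families, so $|\mathcal G|\le2^{\aleph_1}$. For the lower bound, Theorem~\ref{thm:zfc} handles exactly the case in which counting is useless. Note that $\mathfrak c\le2^{\aleph_1}$.

\emph{Case $2^{\aleph_1}=\mathfrak c$.} For distinct $r,s\in[0,1]$ we have $\Phi_r\Phi_s^{-1}=\Phi_{r-s}\notin\mathcal G_0$ by Theorem~\ref{thm:zfc}(b). So $|\mathcal G/\mathcal G_0|\ge\mathfrak c=2^{\aleph_1}$.

\emph{Case $2^{\aleph_1}>\mathfrak c$.} An operator is determined by its matrix, so $|\mathcal G_0|\le|\mathcal Q(H)|\le\mathfrak c$. As $|\mathcal G|=|\mathcal G/\mathcal G_0|\cdot|\mathcal G_0|$, it suffices to show $|\mathcal G|\ge2^{\aleph_1}$. For each $\nu<\omega_1$ we need a function that is invisible at level $\nu$ and visible at level $\nu+1$. Choose $i_1<i_2<\cdots$ such that $j_k=f_\nu^{(k)}(i_k)$ satisfies $j_k\le f_{\nu+1}(i_k)$ and $j_k\le i_{k+1}$. Let $\gamma_\nu$ be $\frac1k$ at the points $f_\nu^{(p)}(i_k)$,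 $0\le p<k$, $k\ge1$, and $0$ elsewhere. The point of the support that follows $y$ is at least $f_\nu(y)$, so $\gamma_\nu\in N_{f_\nu}$ by Lemma~\ref{lem:sparse}; and $\sum_{[i_k,j_k)}\gamma_\nu=1$ for all $k$.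

For $\xi<\omega_1$ and $\sigma\colon\xi\to\{0,1\}$, where $\xi$ is the set of smaller ordinals, define $c_\sigma\colon\mathbb N\to\mathbb R$ by recursion on $\xi$ so that $c_\sigma-c_{\sigma|\eta}\in N_{f_\eta}$ for all $\eta<\xi$. Let $c_\emptyset=0$. For $\xi=\nu+1$ let $c_\sigma=c_{\sigma|\nu}+\sigma(\nu)\gamma_\nu$; for $\eta\le\nu$ both $c_{\sigma|\nu}-c_{\sigma|\eta}$ and $\gamma_\nu\in N_{f_\nu}$ lie in $N_{f_\eta}$. For limit $\xi$ let $c_\sigma$ be given by Lemma~\ref{lem:limit} for the coherent family $(c_{\sigma|\eta})_{\eta<\xi}$. Each $\sigma\colon\omega_1\to\{0,1\}$ now gives a coherent family $(c_{\sigma|\xi})_{\xi<\omega_1}$ and an automorphism $\Psi_\sigma\in\mathcal G$.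

Let $\sigma\ne\tau$ first differ at $\nu$. Then $c_{\sigma|(\nu+1)}-c_{\tau|(\nu+1)}=\pm\gamma_\nu$. On $\pi(M_{f_{\nu+1}})$, $\Psi_\sigma$ and $\Psi_\tau$ are conjugations by the corresponding $\pi(u_\alpha)$ and $\pi(u_\beta)$, and the computation in \eqref{eq:ratio} gives $|\alpha_{i_k}\overline{\alpha_{j_k}}-\beta_{i_k}\overline{\beta_{j_k}}|=|e(1)-1|>0$ for all $k$. Since $i_k<j_k\le f_{\nu+1}(i_k)$, Lemma~\ref{lem:ratios}(2) shows that $\Psi_\sigma\ne\Psi_\tau$. So $|\mathcal G|\ge2^{\aleph_1}$.

If $\mathfrak d=\aleph_1$, take a cofinal chain. Then $\mathcal G_0$ consists of the inner automorphisms in $\mathcal G$, so $\mathcal G/\mathcal G_0$ embeds in $\operatorname{Out}(\mathcal Q(H))$. The last claim follows from Lemmas~\ref{lem:A} and~\ref{lem:Phi}.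
\end{proof}

The hypothesis $\mathfrak d=\aleph_1$ of Theorem~\ref{thm:main} cannot be weakened to $\mathfrak d\le\aleph_2$. Let $\mathfrak b$ be the least cardinality of a family in $\mathbb N^{\mathbb N}$ with no $\le^*$-upper bound. A dominating family has no upper bound $g$, since it dominates $g+1$; so $\mathfrak b\le\mathfrak d\le\mathfrak c$. Todorcevic's axiom OCA, which we use only through the following facts, is consistent with ZFC $+\ \mathfrak c=\aleph_2$ and implies $\mathfrak b=\aleph_2$ \cite{todorcevic}, so $\mathfrak d=\aleph_2$ in such models; and there all automorphisms of $\mathcal Q(H)$ are inner \cite{farah}. Theorem~\ref{thm:zfc} still applies in these models. No chain is cofinal, so every chain gives a proper C*-subalgebra $\mathcal A\subsetneq\mathcal Q(H)$ with an automorphism that is locally implemented by diagonal unitaries and implemented by no unitary of $\mathcal Q(H)$. There, such an automorphism does not extend to an automorphism of $\mathcal Q(H)$.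

\section{Coronas of stable algebras}\label{sec:corona}

Let $J$ be a C*-algebra. Its multiplier algebra $M(J)$ is a unital C*-algebra that contains $J$ as a closed two-sided ideal, and $M(J)/J$ is the \emph{corona} of $J$. We use two standard properties.
\begin{enumerate}
\item[(M1)] $\|a\|=\sup\{\|ax\|:x\in J,\ \|x\|\le1\}$ for $a\in M(J)$.
\item[(M2)] If $(y_N)$ is a bounded sequence in $M(J)$ such that $(y_Nx)$ and $(xy_N)$ are norm Cauchy for every $x\in J$, there is $y\in M(J)$ with $y_Nx\to yx$ and $xy_N\to xy$ for all $x\in J$. (One says that $y_N\to y$ \emph{strictly}.)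
\end{enumerate}
For $J=\mathcal K(H)$ one has $M(J)=\mathcal B(H)$, and the corona is the Calkin algebra. Let $\mathcal K=\mathcal K(\ell^2)$ with standard matrix units $e_{ij}$. In the C*-algebra $A\otimes\mathcal K$ the elementary tensors span a dense subspace and $\|b\otimes k\|=\|b\|\|k\|$. As before, an automorphism of a corona $\mathcal Q$ is inner if it is $\operatorname{Ad}v$ for a unitary $v\in\mathcal Q$.

\begin{theorem}\label{thm:corona}
Let $A\ne0$ be a unital C*-algebra, $J=A\otimes\mathcal K$, $\mathcal M=M(J)$ and $\mathcal Q=\mathcal M/J$. If $\mathfrak d=\aleph_1$, then $\mathcal Q$ has an outer automorphism. If moreover $A$ is separable, then $\operatorname{Out}(\mathcal Q)$ has an abelian subgroup of cardinality $2^{\aleph_1}$.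
\end{theorem}

\begin{proof}
Elements of $\mathcal M$ are matrices over $A$, and we run the proof with scalar diagonal unitaries. Put $V_{ij}=1\otimes e_{ij}$ and $E_i=V_{ii}$, and define $P_I$ and $Q_n$ as before. Read ``in $J$'' for ``compact'', $\mathcal M$ for $\mathcal B(H)$, and let $\pi\colon\mathcal M\to\mathcal Q$ be the quotient map.

\emph{Entries.} For an elementary tensor, $E_i(b\otimes k)E_j=k_{ij}\,b\otimes e_{ij}$, and $A\otimes e_{ij}$ is closed, so $E_iJE_j=A\otimes e_{ij}$. For $a\in\mathcal M$ the element $E_iaE_j$ lies in $J$, hence in $E_iJE_j$. Define $a_{ij}\in A$ by $E_iaE_j=a_{ij}\otimes e_{ij}$; then $\|E_iaE_j\|=\|a_{ij}\|$. Define $M_f\subseteq\mathcal M$ by the vanishing of $a_{ij}$ off $R_f$.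

\emph{The four facts.} (F1) holds because $A$ is unital, so that $E_i$ is a projection in $J$. (F2) holds for $x=b\otimes k$ by (F2) for $k$, and passes to the closed linear span. For (F3), write $p_n=P_{[0,n]}$. For $x\in J$ we have $ax-p_nap_nx=Q_n(ax)+p_na(Q_nx)\to0$ by (F2), so $\|ax\|\le\sup_n\|p_nap_n\|\,\|x\|$; apply (M1). For (F4), let $C=\sup_s\|x_s\|$ and $y_N=\sum_{s<N}x_s$. The computation \eqref{eq:blocks} is valid in any C*-algebra and gives $\|y_{N'}-y_N\|\le C$ for all $N\le N'$, where $y_0=0$. Given $m$, for large $N$ the sets $I_s,I'_s$ with $s\ge N$ miss $[0,m]$, so that $y_{N'}-y_N=Q_m(y_{N'}-y_N)Q_m$. Then $\|(y_{N'}-y_N)x\|\le C\|Q_mx\|$ and $\|x(y_{N'}-y_N)\|\le C\|xQ_m\|$ for $x\in J$. By (F2) and (M2), $y_N\to y$ strictly, and $E_iyE_j=\lim_NE_iy_NE_j$ has the required value.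

\emph{Diagonals.} For a bounded sequence $(d_i)$ in $A$ let $\operatorname{diag}(d_i)$ be the block sum $\sum_id_i\otimes e_{ii}$. Comparing entries, $E_i\operatorname{diag}(d_k)=\operatorname{diag}(d_k)E_i=d_i\otimes e_{ii}$. Hence \eqref{eq:entries} becomes $(CaC^*)_{ij}=c_ia_{ij}c_j^*$. Let $\mathcal D=1\otimes\ell^\infty$ consist of the diagonals with scalar entries, and let $u_\alpha=\sum_i\alpha_iE_i\in\mathcal D$ for $\alpha\in\mathbb T^{\mathbb N}$. These are unitaries with $u_\alpha u_\beta=u_{\alpha\beta}$, and they commute with all diagonals.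

\emph{The lemmas.} The proofs of Lemmas~\ref{lem:tools}, \ref{lem:bands}, \ref{lem:ratios}(1), \ref{lem:A} and~\ref{lem:Phi} use only (F1)--(F4), comparison of entries, and the formula $(u_\alpha au_\alpha^*)_{ij}=\alpha_i\overline{\alpha_j}a_{ij}$. They apply as written; for a cofinal chain, $\mathcal A=\mathcal Q$. The same holds for Lemma~\ref{lem:commutant}, where the integrand takes values in the finite-dimensional span of $S_k$ and the elements $E_iS_kE_j$, and only scalar $u_\lambda$ are used. The conclusion is that $T-\operatorname{diag}(T_{ii})\in J$, now with $T_{ii}\in A$. Lemma~\ref{lem:ratios}(2) holds for bounded sequences in $A$, with $\|c_ic_j^*-d_id_j^*\|$ in the conclusion: the test element $w=\sum_sV_{i_sj_s}$ has entries $1_A$ at $(i_s,j_s)$, so $y_{i_sj_s}=c_{i_s}c_{j_s}^*-d_{i_s}d_{j_s}^*$. Consequently Lemma~\ref{lem:implement} gives a bounded sequence $(d_i)$ in $A$ with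
\[
\sup_{i<j\le f_\xi(i)}\big\|d_id_j^*-\alpha_\xi(i)\overline{\alpha_\xi(j)}1_A\big\|\to0\qquad(i\to\infty)
\]
for every $\xi<\omega_1$.

\emph{Conclusion.} Proposition~\ref{prop:H} concerns real sequences only. In the proof of Theorem~\ref{thm:zfc}(b), the triangle inequality is taken in the norm of $A$, and $\|\lambda1_A-\mu1_A\|=|\lambda-\mu|$ for scalars $\lambda,\mu$ because $A\ne0$. So for a cofinal chain $\Phi_1$ is an outer automorphism of $\mathcal Q$. If $A$ is separable, then $|A|\le\mathfrak c$, and an element of $\mathcal M$ is determined by its matrix in $A^{\mathbb N\times\mathbb N}$, so $|\mathcal Q|\le|\mathcal M|\le\mathfrak c^{\aleph_0}=\mathfrak c$. This bound is the only fact about the size of $\mathcal Q(H)$ in the proof of Theorem~\ref{thm:count}, which therefore applies.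
\end{proof}

\begin{thebibliography}{9}

\bibitem{book}
\texttt{http://www.math.yorku.ca/\textasciitilde ifarah/ilijas-book.pdf}

\bibitem{farah}
Farah, \emph{All automorphisms of the Calkin algebra are inner}, Ann. of Math. 173 (2011).

\bibitem{todorcevic}
Todorcevic, \emph{Partition Problems in Topology}, 1989.

\end{thebibliography}
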